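\title{A polynomially convex subset of the sphere in $\mathbb{C}^2$ on which the polynomials are not dense}


\begin{abstract}
We construct a compact polynomially convex subset $X$ of the unit sphere $S$ in $\mathbb{C}^2$ such that not every continuous function on $X$ is a uniform limit of holomorphic polynomials. The set $X$ can be taken to have almost full measure in $S$, and approximation on $X$ is then almost as bad as on the whole sphere: for every continuous $g$ on $S$, the distance from $g$ to the polynomials on $X$ tends to the distance on $S$. The measures that annihilate the polynomials come from the tangential Cauchy--Riemann operator. Polynomial convexity comes from a plurisubharmonic function built from a lacunary sum of random homogeneous polynomials, and the two are reconciled by a positive pluriharmonic function modeled on a Riesz product.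
\end{abstract}

\section{Introduction}\label{sec:intro}

For a compact set $X\subset\mathbb{C}^n$, let $C(X)$ be the algebra of continuous complex-valued functions on $X$ with the supremum norm, and let $P(X)$ be the closure in $C(X)$ of the polynomials in $z_1,\dots,z_n$. Unless we say otherwise, ``polynomial'' means holomorphic polynomial. The \emph{polynomially convex hull} of $X$ is
\[
\widehat X=\Big\{z\in\mathbb{C}^n:\ |p(z)|\le\sup_{X}|p|\ \text{ for every polynomial }p\Big\},
\]
and $X$ is \emph{polynomially convex} if $\widehat X=X$. The hull is the set of points $z$ at which evaluation $p\mapsto p(z)$ extends to a character of $P(X)$; it is the maximal ideal space of $P(X)$.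

Two conditions are necessary for $P(X)=C(X)$. First, $X$ must be polynomially convex, because every character of $C(X)$ is evaluation at a point of $X$. Second, every $x\in X$ must be a \emph{peak point} of $P(X)$, that is, some $f\in P(X)$ has $f(x)=1$ and $|f|<1$ on $X\setminus\{x\}$; in $C(X)$ the function $(1+|z-x|)^{-1}$ does this. On a subset of the unit sphere the second condition is free: with $\langle z,\xi\rangle=\sum_i z_i\bar\xi_i$, the polynomial $\frac12(1+\langle z,x\rangle)$ peaks at $x$ on the closed unit ball. It is therefore natural to ask whether, on the sphere, the first condition suffices.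

For $n=1$ it does. Let $X$ be a polynomially convex compact subset of the unit circle. Since $0\notin\widehat X$, there is a polynomial $p$ with $p(0)=1>\max_X|p|$. Write $1-p(z)=z\,r(z)$. On $X$ we have $\bar z=1/z=r\sum_{k\ge0}p^k$ with uniform convergence, so $\bar z\in P(X)$, and $P(X)=C(X)$ by the Stone--Weierstrass theorem. In the other direction, it is known that the unit sphere of $\mathbb{C}^3$ contains a compact polynomially convex set $X$ with $P(X)\ne C(X)$. This paper concerns the case in between, posed in \cite{PeakPoint}: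

\begin{quote}
Let $S=\{z\in\mathbb{C}^2:|z|=1\}$. If $X\subset S$ is compact and polynomially convex, is $P(X)=C(X)$?
\end{quote}

The simplest cases suggest the answer yes. If a polynomially convex $X$ lies in the torus $|z_1|=|z_2|=1/\sqrt2$, then $z_i$ has no zero on the maximal ideal space $X$, so $\bar z_i=1/(2z_i)\in P(X)$ and $P(X)=C(X)$. Moreover, polynomial convexity forces $X$ to be thin. If a complex line $\ell$ meets the open ball, then $X$ cannot contain the circle $\ell\cap S$, since by the maximum principle the disc that it bounds would lie in $\widehat X$. Every nonempty relatively open subset of $S$ contains such circles (take $\ell$ parallel and close to a complex tangent line), so $X$ is nowhere dense in $S$. On the other hand, the argument for $n=1$ breaks down. It now yields $a_1,a_2\in P(X)$ with $z_1a_1+z_2a_2=1$ on $X$, but this equation no longer forces $a_i=\bar z_i$: the pair $(\bar z_1+z_2w,\ \bar z_2-z_1w)$ solves it for every function $w$.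

The answer is no, and in a strong form. Let $\sigma$ be the rotation-invariant probability measure on $S$.

\begin{theorem}\label{thm:main}
There is a compact polynomially convex set $X\subset S\subset\mathbb{C}^2$ with $P(X)\ne C(X)$. For every $\varepsilon>0$, $X$ can be chosen with $\sigma(S\setminus X)\le\varepsilon$.
\end{theorem}

For $X\subset S$ and $g\in C(S)$, restricting polynomials from $S$ to $X$ shows that the distance from $g$ to $P(X)$ in $C(X)$ is at most the distance from $g$ to $P(S)$ in $C(S)$. This bound is attained in the limit.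

\begin{theorem}\label{thm:sharp}
There are compact polynomially convex sets $X_\varepsilon\subset S$ $(0<\varepsilon<\frac14)$ with $\sigma(S\setminus X_\varepsilon)\le\varepsilon^2$ such that, for every $g\in C(S)$,
\[
\lim_{\varepsilon\to0}\operatorname{dist}_{C(X_\varepsilon)}\big(g,P(X_\varepsilon)\big)=\operatorname{dist}_{C(S)}\big(g,P(S)\big).
\]
For example, $\operatorname{dist}_{C(X_\varepsilon)}(\bar z_1,P(X_\varepsilon))\to1=\|\bar z_1\|_S$.
\end{theorem}

\begin{corollary}\label{cor:dim}
The statement ``$P(X)=C(X)$ for all compact polynomially convex $X$ in the unit sphere of $\mathbb{C}^n$'' holds if and only if $n=1$.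
\end{corollary}

Section~\ref{sec:measures} reduces Theorem~\ref{thm:main} to the existence of a pair of functions (Proposition~\ref{prop:key}). Section~\ref{sec:model} explains the construction of the pair on a one-variable model, and Sections~\ref{sec:poly}--\ref{sec:proof} carry it out. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}.

\section{Annihilating measures and the reduction}\label{sec:measures}

Throughout, $B=\{z\in\mathbb{C}^2:|z|<1\}$. To prove $P(X)\ne C(X)$ one exhibits a nonzero complex measure $\mu$ on $X$ with $\int p\,d\mu=0$ for every polynomial $p$; we write $\mu\perp P(X)$. Such a measure gives the quantitative bound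
\begin{equation}\label{eq:duality}
\Big|\int g\,d\mu\Big|\le\|\mu\|\operatorname{dist}_{C(X)}(g,P(X))\qquad(g\in C(X)),
\end{equation}
where $\|\mu\|$ is the total variation.

\subsection*{The tangential Cauchy--Riemann operator}
On the sphere in $\mathbb{C}^2$ there is a ready supply of such measures. Put
\[
L=\bar z_2\,\partial_{z_1}-\bar z_1\,\partial_{z_2},\qquad \bar L=z_2\,\partial_{\bar z_1}-z_1\,\partial_{\bar z_2}.
\]
Then $L|z|^2=\bar L|z|^2=0$, so both operators are tangent to $S$ and act on $C^\infty(S)$. The operator $\bar L$ kills holomorphic functions, $L$ kills their conjugates, and $\bar L\bar z_1=z_2$, $\bar L\bar z_2=-z_1$. The vector fields $L+\bar L$ and $i(L-\bar L)$ are real, have coefficients that are linear over $\mathbb{R}$, and are tangent to all spheres centered at $0$. Their flows are therefore one-parameter groups of orthogonal maps of $\mathbb{R}^4$, which preserve $\sigma$. Differentiating the invariance gives $\int_S\bar Lu\,d\sigma=0$ for $u\in C^\infty(S)$, and, applied to a product,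
\begin{equation}\label{eq:parts}
\int_S v\,\bar Lu\,d\sigma=-\int_S u\,\bar Lv\,d\sigma\qquad(u,v\in C^\infty(S)).
\end{equation}
Thus $(\bar Lu)\,\sigma\perp P(S)$ for every smooth $u$. The circle carries no such operator; this is where $n\ge2$ enters.

If $X\subset S$ has interior in $S$, this already proves $P(X)\ne C(X)$: take $u=\bar z_1\chi$ with a bump function $\chi\ge0$ supported in the interior, and note that $\int\bar z_2\,\bar Lu\,d\sigma=\int|z_1|^2\chi\,d\sigma>0$ by \eqref{eq:parts}. A polynomially convex $X$ has no interior, so $\chi$ must be replaced by a discontinuous function $M$ that vanishes off $X$, and we need $\bar LM$ to remain a finite measure.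

There is a planar analogue. Remove from the closed unit disc a sequence of open discs with disjoint closures in the open unit disc and with summable radii, and call the result $K$. The measure that equals $dz$ on the unit circle and $-dz$ on the small circles is finite and nonzero, and by the residue theorem it annihilates the rational functions with poles off $K$. By Green's formula it is a constant multiple of $\partial_{\bar z}$ of the indicator function of $K$. The holes are cheap because their perimeters are summable. On the sphere the holes have more to do: together they must meet every circle $\ell\cap S$, and indeed push the whole ball out of the hull. The following proposition provides one generation of holes, $\{\varphi>\frac12\}\cap S$, that pushes out a ball of radius $r_0$, together with a substitute $g$ for the indicator function of the complement whose ``perimeter'' $\int|\bar Lg|\,d\sigma$ is small.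

Recall that the \emph{Levi form} of a real $C^2$ function $u$ at $z$ in the direction $\tau\in\mathbb{C}^2$ is $\mathcal L_u(z;\tau)=\sum_{i,k}u_{z_i\bar z_k}(z)\tau_i\bar\tau_k$, which is one quarter of the Laplacian of $w\mapsto u(z+w\tau)$ at $w=0$, and that $u$ is \emph{plurisubharmonic} (psh) on an open set exactly when $\mathcal L_u\ge0$ there.

\begin{proposition}\label{prop:key}
For all $r_0\in(0,1)$ and $\varepsilon>0$ there are a real-valued $\varphi\in C^\infty(\mathbb{C}^2)$ that is psh on $B$, and $g\in C^\infty(S)$, such that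
\begin{enumerate}
\item[(i)] $\varphi>\frac12$ on $\{|z|\le r_0\}$;
\item[(ii)] $|g|\le1$ on $S$, and $g(\zeta)=0$ whenever $\zeta\in S$ and $\varphi(\zeta)\ge\frac12$;
\item[(iii)] $\|g-1\|_{L^2(\sigma)}\le\varepsilon$;
\item[(iv)] $\int_S|\bar Lg|\,d\sigma\le\varepsilon$.
\end{enumerate}
\end{proposition}

\subsection*{From the proposition to the set $X$}

\begin{lemma}\label{lem:X}
Assume Proposition~\ref{prop:key} and let $0<\varepsilon<\frac14$. There are a compact polynomially convex set $X_\varepsilon\subset S$ with $\sigma(S\setminus X_\varepsilon)\le\varepsilon^2$ and a measurable function $M$ on $S$ with $\|M-1\|_{L^2(\sigma)}\le\varepsilon$ such that the following holds. For every $\kappa\in C^\infty(S)$ there is a measure $\mu_\kappa$ supported in $X_\varepsilon$ with $\mu_\kappa\perp P(X_\varepsilon)$ and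
\begin{equation}\label{eq:mu}
\int v\,d\mu_\kappa=-\int_S\kappa M\,\bar Lv\,d\sigma\quad(v\in C^\infty(S)),\qquad
\|\mu_\kappa\|\le\int_S|\bar L\kappa|\,d\sigma+\varepsilon\|\kappa\|_\infty .
\end{equation}
\end{lemma}

\begin{proof}
Apply Proposition~\ref{prop:key} with radii $r_k\uparrow1$ and $\varepsilon_k=2^{-k}\varepsilon$, $k\ge1$, to obtain $\varphi_k$ and $g_k$. Put
\[
X=X_\varepsilon=\{\zeta\in S:\ \varphi_k(\zeta)\le\tfrac12\ \text{for all }k\},\qquad M_n=\prod_{k\le n}g_k .
\]

\emph{The function $M$.} Since $|g_k|\le1$, we have $|M_{n+1}-M_n|=|M_n|\,|g_{n+1}-1|\le|g_{n+1}-1|$. By (iii) the sequence $M_n$ converges in $L^2(\sigma)$ to a function $M$ with $\|M-1\|_2\le\sum_k\varepsilon_k=\varepsilon$. At a point of $S\setminus X$ some $\varphi_k$ exceeds $\frac12$, so $M_n=0$ for $n\ge k$ by (ii). Hence $M=0$ almost everywhere on $S\setminus X$, and $\sigma(S\setminus X)\le\|M-1\|_2^2\le\varepsilon^2$. In particular $X\neq\emptyset$.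

\emph{Polynomial convexity.} Let $z_0\notin X$. If $|z_0|>1$, the polynomial $\langle z,z_0\rangle/|z_0|$ has modulus at most $1$ on $X$ and equals $|z_0|$ at $z_0$. If $z_0\in S\setminus X$, the peak function $\frac12(1+\langle z,z_0\rangle)$ separates $z_0$ from $X$. Let $z_0\in B$ and choose $k$ with $r_k>|z_0|$. By (i), $\varphi_k(z_0)>\frac12\ge\max_X\varphi_k$. For $r<1$ the function $z\mapsto\varphi_k(rz)$ is psh on the ball $\Omega=\{|z|<1/r\}\supset\overline B$, and for $r$ close to $1$ uniform continuity gives $\varphi_k(rz_0)>\max_{z\in X}\varphi_k(rz)$. We now use the following theorem \cite[Theorem 4.3.4]{Hormander}: for a compact subset $X$ of a pseudoconvex open set $\Omega$, the set of $z\in\Omega$ with $u(z)\le\sup_Xu$ for all psh $u$ on $\Omega$ coincides with the set of $z\in\Omega$ with $|\Phi(z)|\le\sup_X|\Phi|$ for all holomorphic $\Phi$ on $\Omega$. A ball is pseudoconvex, so some holomorphic $\Phi$ on $\Omega$ has $|\Phi(z_0)|>\max_X|\Phi|$. Its Taylor polynomials converge to it uniformly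 on $\overline B$, and therefore $z_0\notin\widehat X$.

\emph{The measures.} Let $\mu_n=\bar L(\kappa M_n)\,\sigma$. The Leibniz rule and $|g_k|\le1$ give $|\bar LM_n|\le\sum_k|\bar Lg_k|$, so (iv) yields $\|\mu_n\|\le\int|\bar L\kappa|\,d\sigma+\varepsilon\|\kappa\|_\infty$. For smooth $v$, \eqref{eq:parts} gives
\[
\int v\,d\mu_n=-\int\kappa M_n\,\bar Lv\,d\sigma\longrightarrow-\int\kappa M\,\bar Lv\,d\sigma .
\]
The limit is a linear functional on $C^\infty(S)$, bounded in the supremum norm by the bound for $\|\mu_n\|$. Since $C^\infty(S)$ is dense in $C(S)$, the Riesz representation theorem gives a measure $\mu_\kappa$ satisfying \eqref{eq:mu}. If $v$ is smooth with support in the open set $S\setminus X$, then $M\,\bar Lv=0$ almost everywhere, so $\int v\,d\mu_\kappa=0$; hence $\mu_\kappa$ is supported in $X$. If $v$ is a polynomial, then $\bar Lv=0$; hence $\mu_\kappa\perp P(X)$.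
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:key}]
Let $0<\varepsilon<\frac14$ and take $\kappa=\bar z_1$, $v=\bar z_2$ in \eqref{eq:mu}. Then $\int\bar z_2\,d\mu_\kappa=\int|z_1|^2M\,d\sigma$, which differs from $\int|z_1|^2\,d\sigma=\frac12$ by at most $\|M-1\|_1\le\varepsilon$. So $\mu_\kappa\ne0$ and $P(X_\varepsilon)\ne C(X_\varepsilon)$, while $\sigma(S\setminus X_\varepsilon)\le\varepsilon^2$ is as small as we please.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dim}]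
The case $n=1$ was proved in Section~\ref{sec:intro}. Let $n\ge2$, and let $X$ be as in Theorem~\ref{thm:main}. The set $X\times\{0\}\subset\mathbb{C}^2\times\mathbb{C}^{n-2}$ lies in the unit sphere. It is polynomially convex: a point $(z,w)$ with $w\ne0$ is separated from it by a coordinate $w_i$, and a point $(z,0)$ with $z\notin X$ by a polynomial in $z$. A polynomial in $(z,w)$ restricts to a polynomial in $z$, so $P(X\times\{0\})\cong P(X)\ne C(X)$.
\end{proof}

\section{The idea, and a model on the circle}\label{sec:model}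

\subsection*{Killing the perimeter by a holomorphic factor}
Given $\varphi$, the obvious candidate for $g$ is a cutoff $\chi_0(\varphi)$, where $\chi_0=1$ on $(-\infty,\frac14]$ and $\chi_0=0$ on $[\frac12,\infty)$. Our $\varphi$ will oscillate rapidly, and we shall have no useful bound for $\int|\chi_0'(\varphi)\,\bar L\varphi|\,d\sigma$. But a holomorphic factor is invisible to $\bar L$: if $g=f\chi_0(\varphi)$ with $f$ entire, then $\bar Lg=f\chi_0'(\varphi)\,\bar L\varphi$. So we want $f$ with $|f|\le1$ on $S$, close to $1$ in $L^2(\sigma)$, and extremely small where $\varphi\ge\frac14$. Suppose that $H$ is a polynomial with $H(0)=1$ whose real part $h$ is positive on $S$ and huge where $\varphi\ge\frac14$. Then $f=\exp(-\vartheta H)$ with a small $\vartheta>0$ has all three properties: $|f|=e^{-\vartheta h}\le1$; the mean of $f$ is $f(0)=e^{-\vartheta}\approx1$; and $f$ is tiny wherever $\vartheta h$ is still large.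

The task is thus to find a psh function $\varphi$, close to $1$ on most of the ball, and a positive pluriharmonic $h$ with $h(0)=1$ that is huge on $\{\varphi\ge\frac14\}\cap S$. Both will be, roughly, exponentials of one lacunary sum. The mechanism is visible in one variable.

\subsection*{The model}
Let $Q$ be a large even integer, $N_j=mQ^{2j}$, $p_j(z)=z^{N_j}$ for $1\le j\le J$, and $F=\sum_jp_j$ on the unit disc.

\emph{The subharmonic function.} For one holomorphic $p$ with $|p|\le1$ let $\psi=\operatorname{Re}p-a|p|^2$. Then $\psi_z=(\frac12-a\bar p)p'$ and $\psi_{z\bar z}=-a|p'|^2$, so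
\[
(e^\psi)_{z\bar z}=e^\psi\big(|\psi_z|^2+\psi_{z\bar z}\big)=e^\psi\big(|\tfrac12-a\bar p|^2-a\big)|p'|^2\ge0\qquad\text{if }(\tfrac12-a)^2\ge a .
\]
The convexity of the exponential pays for a small negative drift $-a|p|^2$. We would like the same for $\psi=\operatorname{Re}F-a\sum_j|p_j|^2$, which is near $0$ on a fixed smaller disc if $m$ is large and equals $\operatorname{Re}F-aJ$ on the circle.

\emph{The harmonic function.} Let $0<t<a$ and consider the Riesz products $K_j=\prod_{i\le j}(1+t\operatorname{Re}p_i)>0$ on the circle, $K_0=1$. Telescoping gives $K_J=1+t\sum_j\operatorname{Re}(K_{j-1}p_j)$, and on the circle, where $\bar z=z^{-1}$,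
\begin{equation}\label{eq:modelq}
K_{j-1}p_j=q_j:=z^{N_j}\prod_{i<j}\Big(1+\tfrac t2z^{N_i}+\tfrac t2z^{-N_i}\Big).
\end{equation}
For instance $q_2=z^{N_2}+\frac t2z^{N_2+N_1}+\frac t2z^{N_2-N_1}$. Since $N_j>\sum_{i<j}N_i$, each $q_j$ is a polynomial vanishing at $0$. So $K_J=\operatorname{Re}H$ on the circle, where $H=1+t\sum_jq_j$ and $H(0)=1$.

\emph{The comparison.} We use the inequality
\begin{equation}\label{eq:log}
\log(1+u)\ge u-u^2\qquad(|u|\le\tfrac12),
\end{equation}
which holds because the derivative $u(1+2u)/(1+u)$ of the difference has the sign of $u$. At a point of the circle where $e^\psi\ge\frac14$ we have $\operatorname{Re}F\ge aJ-\log4$, and so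
\[
\log K_J\ge t\operatorname{Re}F-t^2J\ge t(a-t)J-t\log4 .
\]
The drift $-t^2J$ of the Riesz product is quadratic in $t$, while the gain $taJ$ is linear. Hence $h$ is exponentially large in $J$ where $e^\psi\ge\frac14$, and with a suitable $\vartheta$ the function $f$ is doubly exponentially small there.

\emph{A defect.} With several terms $e^\psi$ is not subharmonic. For $J=2$,
\[
e^{-\psi}(e^\psi)_{z\bar z}=|c_1p_1'+c_2p_2'|^2-a\big(|p_1'|^2+|p_2'|^2\big),\qquad c_j=\tfrac12-a\bar p_j ,
\]
and the first term can vanish. On the ray $z=re^{i\pi/N_1}$, with $\varrho_j=r^{N_j}$, we have $z(c_1p_1'+c_2p_2')=-N_1\varrho_1(\frac12+a\varrho_1)+N_2\varrho_2(\frac12-a\varrho_2)$, which is negative for small $r$ and positive at $r=1$. At a zero, $N_2\varrho_2$ and $N_1\varrho_1$ are comparable, so $\varrho_2$ is small. The negative term then has order $r^{-2}N_2^2\varrho_2^2$, whereas the Laplacian of $\gamma|z|^{N_2/2}$ has order $r^{-2}\gamma N_2^2\varrho_2^{1/2}$. Adding $\gamma|z|^{N_j/2}$ to $\psi$, with a small $\gamma$,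 repairs the defect at the price of raising $\psi$ by $\gamma J$ on the boundary.

\subsection*{What changes in $\mathbb{C}^2$}
Put $\delta=1/Q$. There are three new difficulties.

A homogeneous polynomial of positive degree in two variables is a product of linear forms, so it has zeros on $S$, and there is no analogue of $z^N$ with constant modulus. We use random polynomials $p_j$, for which the exceptional set $E=\{\sum_j|p_j|^2\le\beta J\}$ has measure at most $(C\beta)^J$ (Section~\ref{sec:poly}). Off $E$ the gain in $\log h$ is $t(a-t)\beta J$.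

On $E$ the factor $f$ gives no help, and $|\bar L\varphi|$ is bounded only by about $\sqrt{N_J}=\sqrt m\,Q^J$. Condition (iv) therefore forces $\beta$ to be a small multiple of $\delta$, and every loss in $\log h$ must be smaller than $t\delta J$ times a small absolute constant. The correction costs $t\gamma J$; we shall get by with $\gamma$ of order $\delta^{3/2}$ (Section~\ref{sec:psh}).

Finally, $K_{j-1}p_j$ contains products $\bar p_ip_j$, and $\bar L(\bar p_ip_j)=p_j\overline{Lp_i}$ need not vanish, so \eqref{eq:modelq} has no exact analogue. We approximate $K_{j-1}p_j$ by a polynomial with relative error $Ct\delta$, which costs $Ct^2\delta J$ in $\log h$ (Section~\ref{sec:ph}). The extra factor $t$ is what makes this loss affordable. The parameters are chosen in the order $t$, $Q$, $J$.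

\section{Random homogeneous polynomials}\label{sec:poly}

From now on $Q\ge10^6$ and $J\ge1$ are integers, and
\[
\delta=1/Q,\qquad m=4J,\qquad N_j=mQ^{2j}\quad(1\le j\le J).
\]
For $\zeta\in S$ let $\zeta^\perp=(\bar\zeta_2,-\bar\zeta_1)$. The pair $\zeta,\zeta^\perp$ is an orthonormal basis of $\mathbb{C}^2$. For a smooth function $u$ and $\tau\in\mathbb{C}^2$ we write $\partial u(z)\cdot\tau=\sum_iu_{z_i}(z)\tau_i$, so that $Lu(\zeta)=\partial u(\zeta)\cdot\zeta^\perp$.

The building block is $\langle z,\xi\rangle^N$ with $\xi\in S$. On the circle $\{\lambda\xi:|\lambda|=1\}$ it is the model function $\lambda^N$, and it decays away from that circle. The relevant distance is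
\[
d(\zeta,\xi)=\sqrt{1-|\langle\zeta,\xi\rangle|^2}\qquad(\zeta,\xi\in S),
\]
for which
\begin{equation}\label{eq:bump}
|\langle\zeta,\xi\rangle|^N=(1-d^2)^{N/2}\le e^{-Nd^2/2}.
\end{equation}
The bump has width $N^{-1/2}$, so we place bumps on a net of that mesh. Two facts about $d$ are needed. If $\Pi_\zeta$ is the orthogonal projection onto $\mathbb{C}\zeta$, the Hilbert--Schmidt norm satisfies $\|\Pi_\zeta-\Pi_\xi\|^2=2-2\operatorname{tr}(\Pi_\zeta\Pi_\xi)=2d(\zeta,\xi)^2$, so $d$ obeys the triangle inequality. And the cap $\{\zeta:d(\zeta,\xi)<\rho\}$ has measure $\min(\rho^2,1)$: by unitary invariance take $\xi=(1,0)$, so that $d=|\zeta_2|$; the map $z\mapsto(s_1,s_2)=(|z_1|^2,|z_2|^2)$ carries volume on $B$ to a multiple of area on the triangle $s_1+s_2<1$, and the cone over the cap corresponds to the subtriangle $s_2<\rho^2(s_1+s_2)$, whose share of the area is $\rho^2$ when $\rho\le1$.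

Let $\Xi_j\subset S$ be a maximal set with $d(\xi,\xi')\ge N_j^{-1/2}$ for distinct $\xi,\xi'\in\Xi_j$. The caps of radius $\frac12N_j^{-1/2}$ about its points are disjoint, so $\Xi_j$ is finite, and those with $d(\zeta,\xi)<\rho$ lie in the cap of radius $\rho+\frac12N_j^{-1/2}$ about $\zeta$. Comparing measures gives $\#\{\xi\in\Xi_j:d(\zeta,\xi)<\rho\}\le(2\rho\sqrt{N_j}+1)^2$. Grouping the points by $k\le\sqrt{N_j}\,d(\zeta,\xi)<k+1$ we obtain, for $b>0$ and $\zeta\in S$,
\begin{equation}\label{eq:theta}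
\sum_{\xi\in\Xi_j}e^{-bN_jd(\zeta,\xi)^2}\le\Theta(b):=\sum_{k\ge0}(2k+3)^2e^{-bk^2}<\infty .
\end{equation}
Let $c_*=1/\Theta(\frac12)$. For coefficients $\omega_{j,\xi}$ in the closed unit disc put
\[
p_j(z)=c_*\sum_{\xi\in\Xi_j}\omega_{j,\xi}\langle z,\xi\rangle^{N_j},\qquad F=\sum_{j=1}^Jp_j .
\]

\begin{lemma}\label{lem:pj}
For every choice of the coefficients, $|p_j(z)|\le|z|^{N_j}$ on $\mathbb{C}^2$ and $|Lp_j|\le2\sqrt{N_j}$ on $S$.
\end{lemma}

\begin{proof}
On $S$, \eqref{eq:bump} and \eqref{eq:theta} give $|p_j|\le1$, and $p_j$ is homogeneous of degree $N_j$. For $\zeta\in S$ and $|w|\le N_j^{-1/2}$ it follows that $|p_j(\zeta+w\zeta^\perp)|\le(1+1/N_j)^{N_j/2}\le e^{1/2}<2$. Cauchy's estimate at $w=0$ gives $|\partial p_j(\zeta)\cdot\zeta^\perp|\le2\sqrt{N_j}$.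
\end{proof}

Randomness is used only to make the exceptional set small. The point of the next lemma is that the bound is a power $J$ of a quantity \emph{linear} in $\beta$; this reflects that the coefficients have a bounded density in two real dimensions.

\begin{lemma}\label{lem:small}
Let $C_1=4/c_*^2$ and $\beta>0$. The coefficients $\omega_{j,\xi}$ can be chosen so that
\[
\sigma\Big\{\zeta\in S:\ \sum_{j=1}^J|p_j(\zeta)|^2\le\beta J\Big\}\le(eC_1\beta)^J .
\]
\end{lemma}

\begin{proof}
Let the $\omega_{j,\xi}$ be independent and uniformly distributed in the unit disc. Fix $\zeta\in S$ and $j$. By maximality some $\xi\in\Xi_j$ has $d(\zeta,\xi)<N_j^{-1/2}$, and then $|\langle\zeta,\xi\rangle|^{N_j}\ge(1-1/N_j)^{N_j/2}\ge\frac12$. Write $p_j(\zeta)=c_*\omega_{j,\xi}\langle\zeta,\xi\rangle^{N_j}+Z$ with $Z$ independent of $\omega_{j,\xi}$. Given $Z$, the event $|p_j(\zeta)|^2\le u$ confines $\omega_{j,\xi}$ to a disc of radius at most $2\sqrt u/c_*$. Hence $\mathbb{P}(|p_j(\zeta)|^2\le u)\le C_1u$, and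
\[
\mathbb{E}\,e^{-|p_j(\zeta)|^2/\beta}=\int_0^\infty e^{-v}\,\mathbb{P}\big(|p_j(\zeta)|^2\le\beta v\big)\,dv\le C_1\beta\int_0^\infty ve^{-v}\,dv=C_1\beta .
\]
By Markov's inequality and independence in $j$,
\[
\mathbb{P}\Big(\sum_j|p_j(\zeta)|^2\le\beta J\Big)\le e^J\prod_j\mathbb{E}\,e^{-|p_j(\zeta)|^2/\beta}\le(eC_1\beta)^J .
\]
Integrating in $\zeta$ bounds the expected measure of the set by $(eC_1\beta)^J$, so some realization satisfies the bound.
\end{proof}

The results of Sections~\ref{sec:psh} and~\ref{sec:ph} hold for every choice of the coefficients.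

\section{The plurisubharmonic function}\label{sec:psh}

Let $a=\frac1{64}$ and $\gamma=10^4\delta^{3/2}$; since $Q\ge10^6$, we have $\gamma\le10^{-4}$. Put
\[
G_j=\gamma|z|^{N_j/2},\qquad\psi=\operatorname{Re}F-a\sum_j|p_j|^2+\sum_jG_j,\qquad\varphi=e^\psi .
\]
As $N_j/4$ is an integer, $G_j$ is a power of $|z|^2$ times $\gamma$, and $\varphi\in C^\infty(\mathbb{C}^2)$.

\begin{lemma}\label{lem:psh}
The function $\varphi$ is psh on $B$.
\end{lemma}

\begin{proof}
By continuity it suffices to show $\mathcal L_\varphi(z;\tau)\ge0$ for $z=r\zeta$ with $0<r<1$, $\zeta\in S$. Write $\tau=x\zeta+y\zeta^\perp$, and abbreviate $\mathcal L_u=\mathcal L_u(z;\tau)$. For real $\psi$ one has $\mathcal L_{e^\psi}=e^\psi\Lambda$ with $\Lambda=|\partial\psi(z)\cdot\tau|^2+\mathcal L_\psi$. Put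
\[
\alpha_j=\partial p_j(z)\cdot\tau,\qquad c_j=\tfrac12-a\overline{p_j(z)},\qquad A_j=c_j\alpha_j+\partial G_j(z)\cdot\tau ,
\]
so that $\frac{31}{64}\le|c_j|\le\frac{33}{64}$. Since $\mathcal L_{\operatorname{Re}F}=0$ and $\mathcal L_{|p_j|^2}=|\alpha_j|^2$,
\[
\Lambda=\Big|\sum_jA_j\Big|^2-a\sum_j|\alpha_j|^2+\sum_j\mathcal L_{G_j}.
\]

\emph{Sizes of the terms.} A radial derivative of $p_j$ costs a factor $N_j$ and a derivative along $\zeta^\perp$ costs $\sqrt{N_j}$. Accordingly let
\[
D_j=\big(N_j^2|x|^2+N_j|y|^2\big)^{1/2},\qquad\varrho_j=r^{N_j},\qquad T_j=\varrho_jD_j,\qquad Y_j=\varrho_j^{1/4}D_j .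
\]
Euler's identity gives $|\partial p_j(z)\cdot\zeta|=N_j|p_j(z)|/r\le N_jr^{N_j-1}$, and homogeneity with Lemma~\ref{lem:pj} gives $|\partial p_j(z)\cdot\zeta^\perp|\le2\sqrt{N_j}\,r^{N_j-1}$. By the Cauchy--Schwarz inequality,
\[
|\alpha_j|\le r^{N_j-1}\big(N_j|x|+2\sqrt{N_j}\,|y|\big)\le\sqrt5\,r^{-1}T_j .
\]
For an integer $\nu\ge1$, differentiating $(|z|^2)^\nu$ gives $\partial|z|^{2\nu}\cdot\tau=\nu r^{2\nu-2}\langle\tau,z\rangle=\nu r^{2\nu-1}x$ and
\[
\mathcal L_{|z|^{2\nu}}=\nu r^{2\nu-2}|\tau|^2+\nu(\nu-1)r^{2\nu-4}|\langle\tau,z\rangle|^2=r^{2\nu-2}\big(\nu^2|x|^2+\nu|y|^2\big).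
\]
With $\nu=N_j/4$ this yields
\begin{equation}\label{eq:G}
\tfrac\gamma{16}r^{-2}Y_j^2\le\mathcal L_{G_j}\le\tfrac\gamma4r^{-2}Y_j^2,\qquad
|\partial G_j\cdot\tau|^2=\tfrac{\gamma^2}{16}N_j^2r^{N_j-2}|x|^2\le\gamma\,\mathcal L_{G_j}.
\end{equation}
Consequently $|\partial G_j\cdot\tau|\le\frac\gamma2r^{-1}Y_j$, and since $\frac{33}{64}\sqrt5<1.16$,
\begin{equation}\label{eq:Aj}
|A_j|\le r^{-1}\big(1.16\,T_j+\tfrac\gamma2Y_j\big).
\end{equation}

\emph{Eliminating the $\alpha_j$.} By \eqref{eq:G}, $|\alpha_j|^2\le2|c_j|^{-2}(|A_j|^2+\gamma\mathcal L_{G_j})$. With $a'=2a(64/31)^2=128/961<0.134$ and $a'\gamma\le\frac12$ we get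
\[
\Lambda\ge\Big|\sum_jA_j\Big|^2-a'\sum_j|A_j|^2+\tfrac12\sum_j\mathcal L_{G_j}.
\]
Let $|A_k|$ be the largest of the $|A_j|$ and $R=\sum_{j\ne k}|A_j|$. Then $\sum_j|A_j|^2\le|A_k|^2+R^2$.

\emph{One term dominates: $R\le\frac12|A_k|$.} This is the one-term case of the model. We have $|\sum_jA_j|^2\ge\frac14|A_k|^2\ge\frac54a'|A_k|^2\ge a'\sum_j|A_j|^2$, so $\Lambda\ge0$.

\emph{No term dominates: $R>\frac12|A_k|$.} Now cancellation is possible and the correction must pay. We have $\sum_j|A_j|^2\le5R^2$, so with $Y=\max_jY_j$ and \eqref{eq:G},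
\[
\Lambda\ge-0.67R^2+\tfrac\gamma{32}r^{-2}Y^2 .
\]
We do not know which index $k$ is, but we need not: since $|A_l|\le|A_k|$, we have $R\le\sum_{j\ne l}|A_j|$ for \emph{every} index $l$. By \eqref{eq:Aj},
\begin{equation}\label{eq:R}
R\le r^{-1}\Big(1.16\sum_{j\ne l}T_j+\tfrac\gamma2\sum_jY_j\Big)\qquad(1\le l\le J),
\end{equation}
and we may omit the one index at which $T_l$ is possibly comparable to $Y$. Lacunarity enters through
\[
D_i\le\delta^{j-i}D_j,\qquad D_j\le Q^{2(j-i)}D_i\quad(i<j),\qquad\varrho_{j+1}=\varrho_j^{Q^2}<\varrho_j<1 .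
\]

\emph{Claim A: $\sum_{j\ne l}T_j\le4\delta^{3/4}Y$ for some $l$.} Let $l$ be the largest index with $\varrho_l\ge\delta$. For $j<l$,
\[
T_j\le D_j\le\delta^{l-j}D_l=\delta^{l-j}\varrho_l^{-1/4}Y_l\le\delta^{l-j-1/4}Y,
\]
and these terms sum to at most $\delta^{3/4}Y/(1-\delta)\le2\delta^{3/4}Y$. For $j=l+1+i$ with $i\ge0$ we have $\varrho_j=\varrho_{l+1}^{Q^{2i}}\le\delta^{1+i}$ and $T_j=\varrho_j^{3/4}Y_j$, so these terms sum to at most $\delta^{3/4}Y/(1-\delta^{3/4})\le2\delta^{3/4}Y$. If no index has $\varrho_l\ge\delta$, the second estimate with $l=0$ covers all $j$, and any $l$ will do.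

\emph{Claim B: $\sum_jY_j\le6Y$.} Let $l'$ be the largest index with $\varrho_{l'}\ge e^{-1}$, and $l'=0$ if there is none. For $1\le j\le l'$ we have $Y_j\le D_j\le\delta^{l'-j}D_{l'}\le\delta^{l'-j}e^{1/4}Y$, with sum at most $3Y$. Next, $Y_{l'+1}\le Y$. For $i\ge1$ and $u=Q^{2i}\ge10^{12}$,
\[
Y_{l'+1+i}=\varrho_{l'+1}^{u/4}D_{l'+1+i}\le\varrho_{l'+1}^{(u-1)/4}\,u\,Y_{l'+1}\le ue^{-(u-1)/4}Y\le Y/u,
\]
and these terms sum to at most $Y$.

By \eqref{eq:R} and the claims, $R\le r^{-1}(5\delta^{3/4}+3\gamma)Y$. Since $\delta^{3/2}=10^{-4}\gamma$ and $\gamma\le10^{-4}$,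
\[
R^2\le r^{-2}\big(50\,\delta^{3/2}+18\gamma^2\big)Y^2\le0.007\,\gamma\,r^{-2}Y^2 .
\]
Thus $0.67R^2\le0.005\,\gamma r^{-2}Y^2\le\frac\gamma{32}r^{-2}Y^2$, and $\Lambda\ge0$.
\end{proof}

\begin{remark}
The exponent $N_j/2$ in $G_j$ is what makes $\gamma=o(\delta)$ possible. With $\gamma|z|^{N_j}$ one would have $Y_j=\varrho_j^{1/2}D_j$, the proof of Claim~A would give $\delta^{1/2}$ in place of $\delta^{3/4}$, and the argument would need $\gamma$ to be a large multiple of $\delta$, more than the budget of Section~\ref{sec:model} allows.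
\end{remark}

\section{The pluriharmonic function}\label{sec:ph}

Let $0<t\le\frac14$, and on $S$ put $K_0=1$ and $K_j=\prod_{i\le j}(1+t\operatorname{Re}p_i)$. Each factor is at least $\frac34$. We approximate $K_{j-1}p_j$ one bump at a time. The bump $\langle z,\xi\rangle^{N_j}$ lives within distance about $N_j^{-1/2}$ of the circle through $\xi$. At that scale $K_{j-1}$, which is built from polynomials of much lower degree, hardly varies across the circle; and along the circle the exact formula \eqref{eq:modelq} of the model is available. The error has to be small \emph{relative} to $K_{j-1}$, which ranges over exponentially many scales; it is therefore estimated factor by factor.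

\begin{lemma}\label{lem:q}
There is an absolute constant $C_2$, independent of $Q$, $J$, $t$ and the coefficients $\omega_{j,\xi}$, such that there are polynomials $q_1,\dots,q_J$ with $q_j(0)=0$ and
\[
|q_j-K_{j-1}p_j|\le C_2\,t\delta\,K_{j-1}\quad\text{on }S .
\]
\end{lemma}

\begin{proof}
Take $q_1=p_1$. Let $j\ge2$, $N=N_j$, $K=K_{j-1}$ and $n=\sum_{i<j}N_i$. Summing geometric series,
\begin{equation}\label{eq:geom}
n\le2\delta^2N\le N/2,\qquad\sum_{i<j}\sqrt{N_i}\le2\delta\sqrt N .
\end{equation}
For $\xi\in\Xi_j$ define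
\[
b_\xi(\lambda)=\lambda^N\prod_{i<j}\Big(1+\tfrac t2\,p_i(\xi)\lambda^{N_i}+\tfrac t2\,\overline{p_i(\xi)}\,\lambda^{-N_i}\Big).
\]
This is a polynomial in $\lambda$ divisible by $\lambda^{N-n}$, so $b_\xi(0)=0$; and $b_\xi(\lambda)=K(\lambda\xi)\lambda^N$ for $|\lambda|=1$, by homogeneity of the $p_i$. We claim that, with an absolute constant $C_*$,
\begin{equation}\label{eq:bumpapprox}
\big|b_\xi(\langle z,\xi\rangle)-K(z)\langle z,\xi\rangle^N\big|\le C_*t\delta\,K(z)\,e^{-Nd(z,\xi)^2/8}\qquad(z\in S).
\end{equation}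
If $\langle z,\xi\rangle=0$, the left side is $0$. Otherwise write $\lambda=\langle z,\xi\rangle=re^{i\theta}$ with $0<r\le1$, and put $\xi'=e^{i\theta}\xi\in S$, $s=1-r^2=d(z,\xi)^2$ and $x=\sqrt{Ns}$. We compare both terms with $K(\xi')\lambda^N$.

\emph{Step 1: from $|\lambda|=1$ to $|\lambda|=r$.} The $i$-th factor of $b_\xi(\lambda)$ is $u_i(r)$, where
\[
u_i(\rho)=1+\tfrac t2\,p_i(\xi')\rho^{N_i}+\tfrac t2\,\overline{p_i(\xi')}\,\rho^{-N_i},
\]
and $u_i(1)=1+t\operatorname{Re}p_i(\xi')\ge\frac34$, $\prod_{i<j}u_i(1)=K(\xi')$. Let $v_i=r^{-N_i}-1\ge0$. Since $1-r^{N_i}\le r^{-N_i}-1$, we have $|u_i(r)-u_i(1)|\le tv_i$, so $u_i(r)=u_i(1)(1+e_i)$ with $|e_i|\le2tv_i$. Expanding the products and using $(2t)^k\le2t$ for $k\ge1$,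
\[
\Big|\prod_{i<j}(1+e_i)-1\Big|\le\prod_{i<j}(1+2tv_i)-1\le2t\Big(\prod_{i<j}(1+v_i)-1\Big)=2t\,(r^{-n}-1).
\]
Therefore $|b_\xi(\lambda)-K(\xi')\lambda^N|\le2tK(\xi')\,r^{N-n}(1-r^n)$. By \eqref{eq:geom}, $1-r^n\le n(1-r)\le ns\le2\delta^2x^2$ and $r^{N-n}\le(1-s)^{N/4}\le e^{-x^2/4}$. Hence
\begin{equation}\label{eq:step1}
|b_\xi(\lambda)-K(\xi')\lambda^N|\le4t\delta^2x^2e^{-x^2/4}K(\xi').
\end{equation}

\emph{Step 2: from $\xi'$ to $z$.} Write $z=\lambda\xi+w_0\xi^\perp$ with $|w_0|^2=s$, and let $i<j$. The function $w\mapsto p_i(\lambda\xi+w\xi^\perp)$ is bounded by $e^{1/2}<2$ on $|w|\le N_i^{-1/2}$, by Lemma~\ref{lem:pj}. So $|p_i(z)-p_i(\lambda\xi)|\le4\sqrt{N_is}$: by the Schwarz lemma if $N_is\le1$, and because the left side is at most $2$ otherwise. Since $\lambda\xi=r\xi'$,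
\[
|p_i(\lambda\xi)-p_i(\xi')|\le1-r^{N_i}=1-(1-s)^{N_i/2}\le\min(1,N_is)\le\sqrt{N_is}.
\]
Thus $|p_i(z)-p_i(\xi')|\le5\sqrt{N_is}$. The derivative of $u\mapsto\log(1+tu)$ is at most $2t$ on $[-1,1]$, so \eqref{eq:geom} gives
\[
|\log K(z)-\log K(\xi')|\le10t\sum_{i<j}\sqrt{N_is}\le20t\delta x\le x .
\]
With $|e^u-1|\le|u|e^{|u|}$ we obtain
\begin{equation}\label{eq:step2}
K(\xi')\le e^xK(z),\qquad|K(\xi')-K(z)|\le20t\delta\,xe^xK(z).
\end{equation}

Combining \eqref{eq:step1}, \eqref{eq:step2} and $|\lambda|^N\le e^{-x^2/2}$, the left side of \eqref{eq:bumpapprox} is at most $t\delta K(z)(4x^2+20x)e^{x-x^2/4}$. This proves \eqref{eq:bumpapprox} with $C_*=\sup_{x\ge0}(4x^2+20x)e^{x-x^2/8}$.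

Put $q_j(z)=c_*\sum_{\xi\in\Xi_j}\omega_{j,\xi}\,b_\xi(\langle z,\xi\rangle)$. Then $q_j(0)=0$, and summing \eqref{eq:bumpapprox} by means of \eqref{eq:theta} gives the lemma with $C_2=c_*C_*\Theta(\frac18)$.
\end{proof}

In the model, $1+t\sum_j\operatorname{Re}q_j$ equals $K_J$. Here the errors $C_2t^2\delta K_{j-1}$ may exceed $K_J$ at points where the product has decreased, and positivity could be lost. Damping the $j$-th term by $(1+\eta)^{-j}$ absorbs each error as it occurs.

\begin{corollary}\label{cor:h}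
Let $\eta=C_2t^2\delta$, $H=1+t\sum_j(1+\eta)^{-j}q_j$ and $h=\operatorname{Re}H$. Then $H$ is a polynomial with $H(0)=1$, and on $S$ we have $h>0$ and
\[
\log h\ge t\operatorname{Re}F-t^2\sum_j|p_j|^2-\eta J .
\]
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:q}, $K_{j-1}(t\operatorname{Re}p_j-\eta)\le t\operatorname{Re}q_j$. Hence
\[
(1+\eta)^{-j}K_j-(1+\eta)^{-(j-1)}K_{j-1}=(1+\eta)^{-j}K_{j-1}(t\operatorname{Re}p_j-\eta)\le(1+\eta)^{-j}\,t\operatorname{Re}q_j .
\]
Summing over $j$ gives $0<(1+\eta)^{-J}K_J\le h$. Now apply \eqref{eq:log} to the factors of $K_J$ and use $\log(1+\eta)\le\eta$.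
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proof}

\emph{Parameters.} Fix
\[
t=\min\Big(\frac1{128},\ \frac1{1024\,e\,C_1C_2}\Big).
\]
Then fix $Q\ge10^6$ so large that $\gamma=10^4\delta^{3/2}\le C_2t\delta$, that is, $t\gamma\le\eta$. Let $\beta=512\,C_2t\delta$. The numbers $t,Q,\gamma,\eta,\beta$ are now fixed, and only $J$ tends to infinity. For each $J$ choose the coefficients by Lemma~\ref{lem:small}, so that the set $E=\{\zeta\in S:\sum_j|p_j|^2\le\beta J\}$ satisfies
\begin{equation}\label{eq:E}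
\sigma(E)\le(512\,e\,C_1C_2t\,\delta)^J\le2^{-J}Q^{-J}.
\end{equation}
Let $\varphi$ be as in Section~\ref{sec:psh}; it is psh on $B$ by Lemma~\ref{lem:psh}.

\emph{Property (i).} The $N_j$ are distinct positive multiples of $m$. For $|z|\le r_0$, Lemma~\ref{lem:pj} gives $\psi\ge-2\sum_jr_0^{N_j}\ge-2r_0^m/(1-r_0^m)$, which tends to $0$ because $m=4J\to\infty$. So $\varphi>\frac12$ on $\{|z|\le r_0\}$ for large $J$.

\emph{The holomorphic factor.} Let $\vartheta=e^{-\eta J}$ and $f=\exp(-\vartheta H)$, an entire function with $|f|=e^{-\vartheta h}\le1$ on $S$. Averaging over the rotations $z\mapsto e^{i\theta}z$ shows $\int_Sf\,d\sigma=f(0)=e^{-\vartheta}$. Hence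
\begin{equation}\label{eq:f}
\int_S|f-1|^2\,d\sigma\le2-2e^{-\vartheta}\le2\vartheta\longrightarrow0 .
\end{equation}
Let $W=\{\zeta\in S:\varphi(\zeta)\ge\frac14\}\setminus E$. On $S$ each $G_j$ equals $\gamma$, so $\varphi\ge\frac14$ means $\operatorname{Re}F\ge a\sum_j|p_j|^2-\gamma J-\log4$. Since $t\le\frac1{128}$, we have $ta-t^2\ge\frac t{128}$, and $\frac t{128}\beta=4\eta$. On $W$, Corollary~\ref{cor:h} therefore gives
\[
\log h\ge\tfrac t{128}\beta J-t\gamma J-t\log4-\eta J\ge(4-1-1)\eta J-1 .
\]
Thus $\vartheta h\ge e^{\eta J-1}$, and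
\begin{equation}\label{eq:tiny}
|f|\le\exp\big(-e^{\eta J-1}\big)\quad\text{on }W .
\end{equation}

\emph{The function $g$.} Choose $\chi_0\in C^\infty(\mathbb{R})$ with $0\le\chi_0\le1$, $\chi_0=1$ on $(-\infty,\frac14]$, $\chi_0=0$ on $[\frac12,\infty)$ and $|\chi_0'|\le8$. Put $g=f\,\chi_0(\varphi)$ on $S$. Property (ii) holds by construction.

\emph{Property (iii).} We have $|g-1|\le|f-1|+|1-\chi_0(\varphi)|$, and the last term is at most the indicator function of $W\cup E$. For large $J$, \eqref{eq:tiny} gives $|f-1|\ge\frac12$ on $W$, so $\sigma(W)\le8\vartheta$ by \eqref{eq:f}. Together with \eqref{eq:E} this shows $\|g-1\|_2\to0$.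

\emph{Property (iv).} Since $\bar Lf=0$, we have $\bar Lg=f\chi_0'(\varphi)\,\bar L\varphi$, which vanishes outside $\{\frac14\le\varphi\le\frac12\}\subset W\cup E$. As $\varphi$ is real, $|\bar L\varphi|=|L\varphi|$. As $L\bar p_j=0$ and $LG_j=0$, Lemma~\ref{lem:pj} gives, where $\varphi\le\frac12$,
\[
|L\varphi|=\varphi\,\Big|\sum_j\big(\tfrac12-a\bar p_j\big)Lp_j\Big|\le\tfrac12\cdot\tfrac{33}{64}\cdot2\sum_j\sqrt m\,Q^j\le2\sqrt m\,Q^J .
\]
Using \eqref{eq:tiny} on $W$ and \eqref{eq:E} on $E$,
\[
\int_S|\bar Lg|\,d\sigma\le16\sqrt{4J}\,Q^J\Big[\exp\big(-e^{\eta J-1}\big)+2^{-J}Q^{-J}\Big]\longrightarrow0\qquad(J\to\infty).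
\]
Taking $J$ large completes the proof of Proposition~\ref{prop:key}, and with it the proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:dim}. \qed

\section{The distance to the polynomials}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp} for the sets $X_\varepsilon$ of Lemma~\ref{lem:X}. The distance from $g$ to $P(S)$ is computed by an annihilating measure on $S$. We approximate this measure by one of the form $(\bar L\kappa)\,\sigma$ with $\kappa$ smooth, and Lemma~\ref{lem:X} then moves it onto $X_\varepsilon$ at a cost of order $\varepsilon$.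

\begin{lemma}\label{lem:reg}
Let $\nu\perp P(S)$ be a measure with $\|\nu\|=1$, let $g\in C(S)$ and $\rho>0$. There is a polynomial $u$ in $z,\bar z$ with $\|u\|_{L^1(\sigma)}\le1$, $u\sigma\perp P(S)$ and $|\int gu\,d\sigma-\int g\,d\nu|\le\rho$.
\end{lemma}

\begin{proof}
For $z,\xi\in S$ let
\[
\mathcal K_N(z,\xi)=\gamma_N\Big(\frac{1+\operatorname{Re}\langle z,\xi\rangle}2\Big)^N=\gamma_N\Big(1-\frac{|z-\xi|^2}4\Big)^N\ge0,
\]
with $\gamma_N$ such that $\int\mathcal K_N(z,\xi)\,d\sigma(\xi)=1$; by unitary invariance $\gamma_N$ does not depend on $z$. Put $\mathcal A_Nv(z)=\int v(\xi)\mathcal K_N(z,\xi)\,d\sigma(\xi)$.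

The kernels concentrate at $\xi=z$. Indeed, for $0<s\le2$ let $\sigma_s>0$ be the measure of a Euclidean cap of radius $s/2$. Then $1/\gamma_N\ge\sigma_s(1-s^2/16)^N$, so for $|z-\xi|\ge s$ the kernel is at most $\sigma_s^{-1}\big((1-s^2/4)/(1-s^2/16)\big)^N\to0$. Hence $\mathcal A_Nv\to v$ uniformly for $v\in C(S)$.

The operators preserve holomorphic polynomials. Let $p$ be homogeneous of degree $k$ and $z\in S$, and choose a unitary $U$ with $Ue_1=z$, where $e_1=(1,0)$. Then $p(U\xi)=\sum_ia_i\xi_1^{k-i}\xi_2^i$ with $a_0=p(z)$, and $\mathcal K_N(z,U\xi)=\mathcal K_N(e_1,\xi)$ depends only on $\xi_1$. Rotation in $\xi_2$ kills the terms with $i\ge1$, so $\mathcal A_Np(z)=p(z)\int\xi_1^k\,\mathcal K_N(e_1,\xi)\,d\sigma(\xi)$, a constant multiple of $p(z)$.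

Put $u(\xi)=\int\mathcal K_N(z,\xi)\,d\nu(z)$, a polynomial in $\xi,\bar\xi$. By Fubini's theorem $\|u\|_{L^1(\sigma)}\le\|\nu\|=1$ and $\int vu\,d\sigma=\int\mathcal A_Nv\,d\nu$ for $v\in C(S)$. Taking for $v$ a polynomial gives $u\sigma\perp P(S)$, and taking $v=g$ with $N$ large gives the last assertion.
\end{proof}

\begin{lemma}\label{lem:solve}
Let $u$ be a polynomial in $z,\bar z$ with $u\sigma\perp P(S)$. Then $u=\bar L\kappa$ on $S$ for some $\kappa\in C^\infty(S)$.
\end{lemma}

\begin{proof}
Recall that every polynomial on $\mathbb{R}^4$ agrees on $S$ with a harmonic polynomial. Let $\Delta'=\partial_{z_1}\partial_{\bar z_1}+\partial_{z_2}\partial_{\bar z_2}$, one quarter of the Laplacian. It maps polynomials of bidegree $(k,l)$ in $(z,\bar z)$ to polynomials of bidegree $(k-1,l-1)$, so the bihomogeneous parts of a harmonic polynomial are harmonic. Thus $u=\sum u_{kl}$ on $S$, a finite sum with $u_{kl}$ harmonic of bidegree $(k,l)$. Write $\partial_i=\partial_{z_i}$, $\bar\partial_i=\partial_{\bar z_i}$,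 $\mathcal E=\sum_iz_i\partial_i$ and $\bar{\mathcal E}=\sum_i\bar z_i\bar\partial_i$. Expanding,
\[
\bar LL=-z_1\partial_1-z_2\partial_2+|z_2|^2\partial_1\bar\partial_1+|z_1|^2\partial_2\bar\partial_2-z_1\bar z_2\,\partial_1\bar\partial_2-z_2\bar z_1\,\partial_2\bar\partial_1
=-\mathcal E-\mathcal E\bar{\mathcal E}+|z|^2\Delta' ,
\]
because $\mathcal E\bar{\mathcal E}=\sum_{i,k}z_i\bar z_k\,\partial_i\bar\partial_k$. By Euler's identity $\bar LLu_{kl}=-k(l+1)u_{kl}$. Put
\[
\kappa=-\sum_{k\ge1,\ l\ge0}\frac{Lu_{kl}}{k(l+1)},\qquad w=\sum_lu_{0l}.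
\]
Then $\bar L\kappa=u-w$ on $S$. The function $\bar w$ is a holomorphic polynomial, so the hypothesis and \eqref{eq:parts} give $\int|w|^2\,d\sigma=\int\bar wu\,d\sigma-\int\bar w\,\bar L\kappa\,d\sigma=0$. Hence $w=0$ on $S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $g\in C(S)$ and $d_0=\operatorname{dist}_{C(S)}(g,P(S))$. As noted in Section~\ref{sec:intro}, the distance on $X_\varepsilon$ is at most $d_0$, so we may assume $d_0>0$ and must bound the distance from below. Let $0<\rho<d_0/3$. By the Hahn--Banach and Riesz theorems there is a measure $\nu\perp P(S)$ with $\|\nu\|=1$ and $\int g\,d\nu=d_0$. Take $u$ from Lemma~\ref{lem:reg}, $\kappa$ from Lemma~\ref{lem:solve}, and a smooth $g'$ with $\|g-g'\|_\infty\le\rho$. None of these depends on $\varepsilon$, and $|\int g'u\,d\sigma|\ge d_0-2\rho$.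

Let $M$ and $\mu_\kappa$ be given by Lemma~\ref{lem:X} for $X_\varepsilon$. Then $\|\mu_\kappa\|\le1+\varepsilon\|\kappa\|_\infty$. By \eqref{eq:mu} and \eqref{eq:parts},
\[
\int g'\,d\mu_\kappa=-\int\kappa\,\bar Lg'\,d\sigma+\int\kappa(1-M)\,\bar Lg'\,d\sigma=\int g'u\,d\sigma+\int\kappa(1-M)\,\bar Lg'\,d\sigma ,
\]
and the last integral is at most $\varepsilon\|\kappa\|_\infty\|\bar Lg'\|_\infty$ in modulus. By \eqref{eq:duality},
\[
\operatorname{dist}_{C(X_\varepsilon)}(g,P(X_\varepsilon))\ge\frac{d_0-2\rho-\varepsilon\|\kappa\|_\infty\|\bar Lg'\|_\infty}{1+\varepsilon\|\kappa\|_\infty}-\rho .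
\]
So the lower limit as $\varepsilon\to0$ is at least $d_0-3\rho$, and $\rho$ is arbitrary.

For $g=\bar z_1$ and a polynomial $p$, let $v=\bar z_1-p$. The average of $e^{i\theta}v(e^{i\theta}z)$ over $\theta$ equals $\bar z_1$, because $e^{i\theta}\,\overline{e^{i\theta}z_1}=\bar z_1$ while $e^{i\theta}p(e^{i\theta}z)$ contains only positive powers of $e^{i\theta}$. Hence $\|\bar z_1-p\|_S\ge\|\bar z_1\|_S=1$, and $d_0=1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hormander}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.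

\bibitem{PeakPoint}
\emph{The Peak Point Conjecture And},
\texttt{http://archive.maths.nuim.ie/\allowbreak staff/\allowbreak sbuckley/\allowbreak meetings/\allowbreak 13CAA/\allowbreak PDFs/\allowbreak AlexIzzo.pdf}

\end{thebibliography}
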